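\title{The spherical Bloch constant of rational functions is larger than $\arccos(1/3)$}

\begin{abstract}
For a meromorphic function $f$ let $\mathfrak B_f$ be the supremum of the radii of spherical disks in which a single-valued branch of $f^{-1}$ exists. Every non-constant rational function has $\mathfrak B_f>b_0=\arccos(1/3)$, and the known lower bound tends to $b_0$ as the degree grows. We show that $b_0$ is nevertheless not the infimum: $\mathfrak B_f>b_0+10^{-2\,000\,000}$ for every non-constant rational $f$. The proof triangulates the surface with vertices at the critical points and tests the angle equations at the vertices against a logarithmic cutoff that equals $1$ at every vertex where the triangulation is not hexagonal. The same argument bounds the number of such vertices on a surface of genus $g$, and it describes the functions on tori with $\mathfrak B_f=b_0$.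
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The spherical Bloch constant}

Identify the Riemann sphere $\overline{\mathbf C}$ with the unit sphere $S^2\subset\mathbf R^3$ and equip it with the length element $2|dw|/(1+|w|^2)$. The distance $\operatorname{dist}(w,w')$ is then the angle between the unit vectors $w$ and $w'$, so $\cos\operatorname{dist}(w,w')=\langle w,w'\rangle$, and the diameter of the sphere is $\pi$. A \emph{disk} is an open spherical disk of radius $r\in(0,\pi]$.

Let $f:X\to\overline{\mathbf C}$ be a non-constant meromorphic function, where $X$ is $\mathbf C$ or a compact Riemann surface, and $X=\overline{\mathbf C}$ when $f$ is rational. A \emph{branch of $f^{-1}$} in a disk $D$ is a holomorphic map $\varphi:D\to X$ with $f\circ\varphi=\mathrm{id}_D$. Let $\mathfrak B_f$ be the supremum of the radii of the disks in which a branch exists, and for a class $\mathcal F$ of functions let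
$$\mathfrak B_{\mathcal F}=\inf_{f\in\mathcal F}\mathfrak B_f$$
be its \emph{spherical Bloch constant}. Thus $\mathfrak B_f$ is the size of the largest round piece of the sphere that some part of $X$ covers exactly once. Rotations $A$ of $S^2$ are M\"obius transformations and isometries, so $\mathfrak B_{A\circ f}=\mathfrak B_f$. Differentiating $f\circ\varphi=\mathrm{id}_D$ shows that $\varphi(D)$ contains no critical point of $f$. Hence a disk that carries a branch contains no point all of whose preimages are critical, and to make $\mathfrak B_f$ small one spreads such points evenly over the sphere.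

\begin{example}\label{ex:powers}
A M\"obius transformation has a global inverse, so $\mathfrak B_f=\pi$. For $f(z)=z^d$ with $d\ge2$, the only preimages of the antipodal points $0$ and $\infty$ are critical, and a disk of radius larger than $\pi/2$ contains one of these two points. The right half-plane is a disk of radius $\pi/2$ that carries the branch $w^{1/d}$. So $\mathfrak B_f=\pi/2$.
\end{example}

Four points do better than two. Fix the vertex set $P=\{p_1,\dots,p_4\}\subset S^2$ of a regular tetrahedron, that is, four unit vectors with $\langle p_i,p_j\rangle=-\frac13$ for $i\ne j$, and assume $\infty\notin P$, so that the $p_j$ are also complex numbers. Let $X_0$ be the compact Riemann surface of the curve $y^2=\prod_j(x-p_j)$. It is the union of this affine curve and the curve $v^2=\prod_j(1-p_ju)$, glued by $(u,v)=(1/x,y/x^2)$; both curves are smooth because the roots are simple. The function $f_0=x$ on $X_0$ has degree $2$; its local degree is $2$ at the four points over $P$ and $1$ elsewhere. So $f_0$ is the double cover branched over the vertices of the tetrahedron. The Riemann--Hurwitz formula, $2-2g=2d-\sum_{x\in X}(m(x)-1)$ for a map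 of degree $d$ from a surface of genus $g$ to the sphere with local degrees $m(x)$, shows that $X_0$ is a torus. Put
$$b_0=\arccos\tfrac13 .$$

\begin{proposition}\label{prop:tetra}
Let $A$ be a rotation and $\varsigma:X\to X_0$ an unramified holomorphic covering, where $X$ is compact or $X=\mathbf C$. Then $f=A\circ f_0\circ\varsigma$ has $\mathfrak B_f=b_0$.
\end{proposition}

\begin{proof}
We may take $A=\mathrm{id}$. We first show that every $n\in S^2$ is within $b_0$ of $P$. We have $|\sum_j p_j|^2=4-12\cdot\frac13=0$, and $p_1,p_2,p_3$ span $\mathbf R^3$ because their Gram matrix has eigenvalues $\frac13,\frac43,\frac43$. Write $n=\sum t_jp_j$ and subtract the smallest coefficient from all four; after renumbering, $t_4=0$ and $t_1,t_2,t_3\ge0$. Then $\frac13\sum t_j=\langle n,-p_4\rangle\le1$, and $1=\sum t_j\langle n,p_j\rangle\le3\max_j\langle n,p_j\rangle$. So $\langle n,p_j\rangle\ge\frac13$ for some $j$.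

Every preimage of a point of $P$ is critical for $f$, so a disk carrying a branch misses $P$ and has radius at most $b_0$. Conversely, the disk $D$ of radius $b_0$ about $-p_4$ misses $P$, since $\langle-p_4,p_j\rangle\le\frac13$ for all $j$. Over $S^2\setminus P$ the map $f_0$ is a proper local homeomorphism, hence a covering. As $D$ is simply connected, $f_0^{-1}$ has a branch in $D$, and this branch lifts through the covering $\varsigma$.
\end{proof}

Now let $\mathcal R$ be the class of all non-constant rational functions, and define the non-decreasing function
$$b(\delta)=\begin{cases}\arccos\Big(\dfrac1{\sqrt3}\cot\dfrac{\pi(\delta+1)}6\Big),&\delta\in[0,2],\\[2mm] \pi/2,&\delta\in(2,\infty].\end{cases}$$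
For $\delta\in[0,2]$ it is the circumscribed radius of an equilateral spherical triangle of area $\pi\delta$, and $b(1)=b_0$ corresponds to a face of the tetrahedral tiling of the sphere. Two results are known. Every rational function of degree $d\ge2$ has $\mathfrak B_f\ge b(d/(d-2))>b_0$, where $d/(d-2)$ is read as $\infty$ for $d=2$. There is a rational function of degree $7$ with $\mathfrak B_f=b(7/5)\approx79^\circ11'$. Hence
$$b_0\le\mathfrak B_{\mathcal R}\le b(7/5).$$
The problem, which comes from \cite{schlicht}, is to determine whether $\mathfrak B_{\mathcal R}=b_0$.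

One would guess that it is. The lower bound $b(d/(d-2))$ tends to $b_0$ as $d\to\infty$. The value $b_0$ is attained by the meromorphic function $f_0\circ\varsigma$ in the plane, where $\varsigma:\mathbf C\to X_0$ is the universal covering, and one could hope that a rational function of high degree imitates this function on a large region and spreads the cost of closing up to a sphere thinly over its many sheets. The cost cannot be spread in this way.

\subsection{Results}

Put $\eta_0=10^{-2\,000\,000}$.

\begin{theorem}\label{thm:rational}
Every non-constant rational function $f$ has $\mathfrak B_f>b_0+\eta_0$. Hence $\mathfrak B_{\mathcal R}\ge b_0+\eta_0>b_0$.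
\end{theorem}

So the answer to the problem is no, and $b_0+10^{-2\,000\,000}\le\mathfrak B_{\mathcal R}\le b(7/5)$. The constant $\eta_0$ is not optimized, and we do not determine the exact value of $\mathfrak B_{\mathcal R}$.

The proof works on any compact surface, and its natural output is a statement about a triangulation adapted to $f$. Let $X$ be a compact connected Riemann surface and $f:X\to S^2$ holomorphic of degree $d\ge2$ with $\mathfrak B_f<\pi/2$. Let $C$ be the finite set of critical points and $m(c)\ge2$ the local degree at $c\in C$. We pull the spherical metric back to $X$: the \emph{length} of a path $\gamma$ in $X$ is the spherical length of $f\circ\gamma$, and $\rho(x,y)$ is the infimum of the lengths of paths from $x$ to $y$. In this metric $X$ is locally a piece of the sphere, except that $c\in C$ is a cone point of total angle $2\pi m(c)$. For a finite set $W\subset S^2$ contained in a circle of radius less than $\pi/2$, the \emph{convex hull} $\operatorname{conv}W$ is the set of unit vectors $\sum_{v\in W}t_vv$ with all $t_v\ge0$.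

\begin{definition}\label{def:inscribed}
An \emph{inscribed triangulation} for $f$ is a finite CW decomposition of $X$ into vertices, edges and triangles with the following properties.
\begin{itemize}
\item[(T1)] The vertex set is $C$.
\item[(T2)] Each closed triangle is embedded, with three distinct vertices, and $f$ maps it isometrically onto the convex hull of three points on a circle of radius at most $\mathfrak B_f$, vertices going to vertices and edges to sides.
\item[(T3)] Each edge lies in exactly two triangles.
\item[(T4)] The corners of triangles at $c\in C$ are cyclically arranged around $c$, consecutive ones sharing an edge, and their angles sum to $2\pi m(c)$.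
\end{itemize}
Two triangles are allowed to share several vertices or edges. The \emph{degree} $\deg v$ is the number of corners at the vertex $v$, which by (T4) is also the number of edges at $v$. A vertex $v$ is a \emph{defect} if $\deg v\ne6$ or $m(v)\ne2$.
\end{definition}

The terminology comes from the tetrahedral function: a face of the tetrahedral tiling has angles $2\pi/3$, and six such angles make up the angle $4\pi$ at a simple critical point.

\begin{proposition}\label{prop:delaunay}
If $X$ is compact, $f$ has degree $d\ge2$ and $\mathfrak B_f<\pi/2$, then an inscribed triangulation for $f$ exists.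
\end{proposition}

\begin{theorem}\label{thm:genus}
Let $X$ be a compact Riemann surface of genus $g$ and $f:X\to\overline{\mathbf C}$ holomorphic of degree $d\ge2$ with $\mathfrak B_f\le b_0+\eta_0$. Take any inscribed triangulation for $f$, let $Z$ be the set of its defects and $N=\sum_{v\in Z}\deg v$. Then
$$12(g-1)\le N\le48000\,\pi\,(g-1).$$
In particular $g=0$ is impossible, and for $g=1$ there are no defects.
\end{theorem}

\begin{theorem}\label{thm:torus}
If $X$ is a torus and $f:X\to\overline{\mathbf C}$ is holomorphic and non-constant, then $\mathfrak B_f\ge b_0$. Equality holds if and only if $f=A\circ f_0\circ\varsigma$, where $A$ is a rotation and $\varsigma:X\to X_0$ is an unramified covering.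
\end{theorem}

Section~\ref{sec:triangle} proves an inequality for a single spherical triangle. Section~\ref{sec:testing} explains the method and carries it out in two small cases. Sections~\ref{sec:delaunay} and~\ref{sec:growth} supply the triangulation and a combinatorial growth bound, Section~\ref{sec:main} proves Theorems~\ref{thm:rational} and~\ref{thm:genus}, and Section~\ref{sec:torus} completes the proof of Theorem~\ref{thm:torus}.

\section{Triangles inscribed in a circle of radius close to $b_0$}\label{sec:triangle}

We need a quantitative form of the following statement: a triangle inscribed in a circle of radius at most $b_0$ has area at most $\pi$, and it loses area quadratically as its angles move away from $2\pi/3$.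

Let $T=\operatorname{conv}\{A_1,A_2,A_3\}$, where $A_1,A_2,A_3$ lie in counterclockwise order on a circle of radius $r<\pi/2$ and center $O$. Let $2\theta_i$ be the central angle of the arc of the circle that joins the two vertices other than $A_i$ and does not contain $A_i$. Then $\theta_i\in(0,\pi)$ and $\sum\theta_i=\pi$. Put
$$h_i=\arctan\frac{\cot\theta_i}{\cos r}\in\Big(-\frac\pi2,\frac\pi2\Big).$$
The proof below shows that $h_i$ is the signed base angle of the isosceles triangle with apex $O$ over the side opposite $A_i$.

\begin{lemma}\label{lem:angles}
The angles of $T$ are $\alpha_1=h_2+h_3$, $\alpha_2=h_3+h_1$, $\alpha_3=h_1+h_2$.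
\end{lemma}

\begin{proof}
By symmetry it suffices to compute $\alpha_1$. Take $O=(0,0,1)$ and $A_1=(\sin r,0,\cos r)$. The unit tangent vectors at $A_1$ toward $O$ and along the circle are $e_O=(-\cos r,0,\sin r)$ and $e_T=(0,1,0)$. The direction of the geodesic from $A_1$ to a point $B$ is the projection of $B$ to the tangent plane. For the point $B=(\sin r\cos\omega,\sin r\sin\omega,\cos r)$ of the circle, $\omega\in(0,2\pi)$,
$$\langle B,e_O\rangle=\sin r\cos r\,(1-\cos\omega)>0,\qquad\langle B,e_T\rangle=\sin r\sin\omega ,$$
so the direction makes the signed angle $\arctan(\cot(\omega/2)/\cos r)$ with $e_O$. For $A_2$ we have $\omega=2\theta_3$ and the angle is $h_3$. For $A_3$ we have $\omega=2\pi-2\theta_2$ and the angle is $-h_2$. Since $\theta_3<\pi-\theta_2$ and the cotangent decreases, $h_3>-h_2$, and the angle between the two directions is $h_2+h_3\in(0,\pi)$.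
\end{proof}

By Girard's formula, $\operatorname{area}T=\sum\alpha_i-\pi=2\sum h_i-\pi$. For the equilateral triangle $\theta_i=\pi/3$; area $\pi\delta$ then means $h_i=\pi(\delta+1)/6$, and $\cos r=\cot\theta_i\cot h_i$ is the formula for $b(\delta)$. We measure everything against the case $\delta=1$, where $h_i=\pi/3$ and $\alpha_i=2\pi/3$. Put
$$y_i=h_i-\frac\pi3,\qquad x_i=\alpha_i-\frac{2\pi}3,\qquad|y|^2=\sum y_i^2 .$$
Then
\begin{equation}\label{eq:xy}
x_i=\Big(\sum_ky_k\Big)-y_i,\qquad\operatorname{area}T-\pi=\sum x_i=2\sum y_i .
\end{equation}

\begin{lemma}\label{lem:deficit}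
Let $0\le\eta\le\frac1{10}$ and $r\le b_0+\eta$. Then $\sum y_i\le8\eta-\frac1{14}|y|^2$.
\end{lemma}

Note that $b_0+\eta<\pi/2$, since $\cos(b_0+\eta)\ge\frac13-\eta>0$.

\begin{proof}
The relation $\sum\theta_i=\pi$ is one constraint on $(h_1,h_2,h_3)$ that depends on $r$. We first replace $r$ by $b_0$ in it, and then bound the resulting sum term by term. For $\kappa>0$ let $G(\kappa)=\sum_i\arctan(\kappa\tan h_i)$. Since $\cos r\tan h_i=\cot\theta_i$ and $\arctan\cot\theta=\frac\pi2-\theta$ on $(0,\pi)$, we have $G(\cos r)=\frac\pi2$.

\emph{Step 1: $G(\frac13)\le\frac\pi2+8\eta$.} One of the $h_i$ is negative when some $\theta_i>\pi/2$, so the terms of $G$ need not all increase, and we argue at the level $\frac\pi2$ only. With $\beta_i=\arctan(\kappa\tan h_i)$,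
$$\frac{\partial\beta_i}{\partial\kappa}=\frac{\tan h_i}{1+\kappa^2\tan^2h_i}=\frac{\sin2\beta_i}{2\kappa}.$$
Suppose $G(\kappa)=\frac\pi2$ and put $\vartheta_i=\frac\pi2-\beta_i\in(0,\pi)$. Then $\sum\vartheta_i=\pi$, and for three numbers with sum $\pi$ one has $\sum\sin2\vartheta_i=4\prod\sin\vartheta_i$. Thus $2\kappa G'(\kappa)=\sum\sin2\vartheta_i>0$ at every zero of $G-\frac\pi2$. There is only one zero: if $\kappa_1$ is a zero and there are larger ones, then $G>\frac\pi2$ between $\kappa_1$ and the next zero $\kappa_2$, which forces $G'(\kappa_2)\le0$. So $\cos r$ is the only zero and $G<\frac\pi2$ on $(0,\cos r)$. If $\cos r\ge\frac13$, this gives $G(\frac13)\le\frac\pi2$. If $\cos r<\frac13$, then $\frac13-\cos r\le r-b_0\le\eta$ and $\cos r\ge\frac13-\frac1{10}>\frac15$. On $[\cos r,\frac13]$ each $|\partial\beta_i/\partial\kappa|$ is at most $\frac1{2\kappa}\le\frac52$, so $G(\frac13)\le\frac\pi2+\frac{15}2\eta$.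

\emph{Step 2: $\beta(h)=\arctan(\frac13\tan h)$ satisfies $\beta(h)\ge\frac\pi6+(h-\frac\pi3)+\frac1{14}(h-\frac\pi3)^2$ for $|h|<\frac\pi2$.} For $h\le0$ we have $\frac13\tan h\ge\tan h$, so $\beta(h)-h+\frac\pi6\ge\frac\pi6$, while $\frac1{14}(h-\frac\pi3)^2\le\frac1{14}(\frac{5\pi}6)^2<\frac\pi6$ because $25\pi<84$. For $h\ge0$ we use $\beta(\frac\pi3)=\frac\pi6$ and
$$\beta'(h)=\frac3{1+8\cos^2h},\qquad\beta'(h)-1=\frac{2(1-2\cos h)(1+2\cos h)}{1+8\cos^2h}.$$
On $[0,\frac\pi3]$ we have $1+2\cos h\ge2$ and $1+8\cos^2h\le9$, and the concave function $2\cos h-1$ lies above its chord $\frac3\pi(\frac\pi3-h)$. Hence $1-\beta'\ge\frac49\cdot\frac3\pi(\frac\pi3-h)\ge\frac17(\frac\pi3-h)$. On $[\frac\pi3,\frac\pi2)$ we have $1+2\cos h\ge1$ and $1+8\cos^2h\le3$, and the convex function $1-2\cos h$ lies above its tangent $\sqrt3(h-\frac\pi3)$ at $\frac\pi3$. Hence $\beta'-1\ge\frac2{\sqrt3}(h-\frac\pi3)\ge\frac17(h-\frac\pi3)$. So the difference of the two sides of the claim decreases on $[0,\frac\pi3]$, vanishes at $\frac\pi3$, and increases on $[\frac\pi3,\frac\pi2)$.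

Summing Step 2 over $h_1,h_2,h_3$ gives $\frac\pi2+8\eta\ge G(\frac13)\ge\frac\pi2+\sum y_i+\frac1{14}|y|^2$.
\end{proof}

\section{Testing the angle equations}\label{sec:testing}

In this section $f:X\to S^2$ has degree $d\ge2$ and $\mathfrak B_f\le b_0+\eta$ with $0\le\eta\le\frac1{10}$, and an inscribed triangulation is fixed. By (T2), Lemma~\ref{lem:deficit} applies to the image of every triangle $T$; we write $x_{T,v}$ for the number $x_i$ at the vertex $v$ of $T$, and $y_T$ for the vector $y$.

\subsection{Charges}

Let $V,E,F$ be the numbers of vertices, edges and triangles. From $3F=2E$, which is (T3), and Euler's formula $V-E+F=2-2g$ we get $F=2V-4+4g$ and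
\begin{equation}\label{eq:euler}
\sum_v(6-\deg v)=6V-3F=12(1-g).
\end{equation}
All angles are less than $\pi$ and they sum to at least $4\pi$ at each vertex, so $\deg v\ge5$. On the sphere there are therefore at least twelve vertices of degree $5$. The $1$-skeleton is connected: otherwise the triangles attached to one component and the remaining triangles would split $X$ into two disjoint nonempty closed sets.

By (T4), the deviations of the angles at a vertex $v$ have a prescribed sum, the \emph{charge}
\begin{equation}\label{eq:charge}
e(v)=\sum_{T\ni v}x_{T,v}=2\pi m(v)-\frac{2\pi}3\deg v=\frac{2\pi}3(6-\deg v)+2\pi(m(v)-2).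
\end{equation}
It vanishes at every vertex that is not a defect, and by \eqref{eq:euler}
\begin{equation}\label{eq:total}
\sum_ve(v)=8\pi(1-g)+2\pi\sum_v(m(v)-2).
\end{equation}
Equation \eqref{eq:charge} controls sums of the $x_{T,v}$ over the corners at a vertex, and Lemma~\ref{lem:deficit} controls sums over the corners of a triangle. To play one against the other, take a weight $\lambda\ge0$ on the vertices and change the order of summation:
\begin{equation}\label{eq:test}
\sum_v\lambda(v)e(v)=\sum_T\sum_{v\in T}\lambda(v)x_{T,v}.
\end{equation}

\subsection{The constant weight}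

For $\lambda\equiv1$, equations \eqref{eq:total}, \eqref{eq:test}, \eqref{eq:xy} and Lemma~\ref{lem:deficit} give
\begin{equation}\label{eq:constant}
8\pi(1-g)+2\pi\sum_v(m(v)-2)=\sum_T(\operatorname{area}T-\pi)\le16\eta F-\frac17\sum_T|y_T|^2 .
\end{equation}
On a torus this already settles the inequality in Theorem~\ref{thm:torus}.

\begin{proposition}\label{prop:toruslower}
Let $X$ be a torus and $f$ non-constant with $\mathfrak B_f\le b_0$. Then $\mathfrak B_f=b_0$, all critical points have $m=2$, and in an inscribed triangulation every triangle has $\theta_1=\theta_2=\theta_3=\pi/3$ and $r=b_0$.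
\end{proposition}

\begin{proof}
The degree is at least $2$, since a map of degree $1$ is a homeomorphism, so Proposition~\ref{prop:delaunay} provides an inscribed triangulation. In \eqref{eq:constant} with $g=1$ and $\eta=0$ the left side is nonnegative and the right side is nonpositive. Hence all $m(v)=2$ and all $y_T=0$. Then $h_i=\pi/3$, so $\cot\theta_i=\sqrt3\cos r$ for $i=1,2,3$. The $\theta_i$ are equal, so $\theta_i=\pi/3$ and $\cos r=\frac13$. Finally $b_0=r\le\mathfrak B_f\le b_0$ by (T2).
\end{proof}

On the sphere, Riemann--Hurwitz gives $V\le2d-2$, so $F\le4d-8$. The equality in \eqref{eq:constant} shows that the average area of a triangle is at least $\pi+8\pi/F\ge\pi d/(d-2)$, which is the area that appears in the known bound $b(d/(d-2))$. The inequality gives $8\pi\le16\eta(4d-8)$, that is, $\eta\ge\pi/(8(d-2))$. The total charge $8\pi$ is fixed, while the number of triangles that may share it grows with $d$. To obtain a bound independent of $d$ we must show that triangles far from the defects do not help.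

\subsection{Variable weights}

A weight with bounded support involves few triangles, but it costs an error in each triangle on which it is not constant.

\begin{lemma}\label{lem:onetriangle}
Let $T$ be a triangle as in Lemma~\ref{lem:deficit}. Let $s\ge s'\ge0$, let $\lambda_1,\lambda_2,\lambda_3\in\{s^2,s'^2\}$ with at least one $\lambda_i$ equal to $s^2$, and let $\hat\lambda$ be their mean. Then
$$\sum\lambda_ix_i\le16\eta\hat\lambda-\frac1{14}\hat\lambda|y|^2+28(s-s')^2 .$$
\end{lemma}

\begin{proof}
If $s=0$ both sides vanish. Let $s>0$, so $\hat\lambda\ge s^2/3>0$, and put $\Lambda^2=\sum(\lambda_i-\hat\lambda)^2$, $\Lambda\ge0$. By \eqref{eq:xy}, Lemma~\ref{lem:deficit} and the Cauchy--Schwarz inequality,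
$$\sum\lambda_ix_i=3\hat\lambda\sum y_i-\sum\lambda_iy_i=2\hat\lambda\sum y_i-\sum(\lambda_i-\hat\lambda)y_i\le16\eta\hat\lambda-\frac17\hat\lambda|y|^2+|y|\Lambda .$$
Half of the negative term absorbs the cross term: $|y|\Lambda\le\frac1{14}\hat\lambda|y|^2+\frac72\Lambda^2/\hat\lambda$. If both values $s^2\neq s'^2$ occur, then $\Lambda^2=\frac23(s^2-s'^2)^2\le\frac83s^2(s-s')^2$, and otherwise $\Lambda=0$. So $\frac72\Lambda^2/\hat\lambda\le\frac72\cdot8(s-s')^2$.
\end{proof}

The weight is taken to be a square because the error has the form $\Lambda^2/\hat\lambda$; for a square this stays bounded by $(s-s')^2$ even at the edge of the support, where $\hat\lambda$ is small.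

\subsection{One vertex of degree five}\label{sub:cone}

The smallest case that shows the method is a single defect. Let $S$ be the sector of the triangular lattice with vertices $j+k\,e^{i\pi/3}$, $j,k\ge0$ integers, and glue five copies of $S$ cyclically along their boundary rays. The resulting cone has an apex $z$ of degree $5$, and all other vertices have degree $6$. The vertex $j+ke^{i\pi/3}$ is at edge distance $j+k$ from $z$; call this its level. Every triangle has vertices at two levels $j-1$ and $j$, and there are $5(2j-1)$ such triangles, hence $5M^2$ triangles with $j\le M$.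

Suppose that to every triangle of the cone is assigned a spherical triangle of circumscribed radius at most $b_0+\eta$, so that the angles at every vertex sum to $4\pi$. We claim that this is impossible when $\eta$ is small enough. The charges are $e(z)=2\pi/3$ and $0$ elsewhere. Choose numbers $1=\psi_0\ge\psi_1\ge\dots\ge\psi_M=0$, let $\psi_j=0$ for $j>M$, and let $\lambda=\psi_j^2$ on level $j$. By \eqref{eq:test} and Lemma~\ref{lem:onetriangle}, dropping the negative term and using $\hat\lambda\le1$,
$$\frac{2\pi}3\le80\,\eta M^2+280\sum_{j=1}^Mj(\psi_{j-1}-\psi_j)^2 .$$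
For $M=1$ the weight is the indicator of $z$, the error is $280$, and nothing follows. For general $M$, Cauchy--Schwarz gives $1=\big(\sum(\psi_{j-1}-\psi_j)\big)^2\le H_M\sum j(\psi_{j-1}-\psi_j)^2$, where $H_M=\sum_{i=1}^M1/i$, with equality when $\psi_{j-1}-\psi_j$ is proportional to $1/j$. This dictates the logarithmic cutoff
\begin{equation}\label{eq:cutoff}
\psi_j=1-\frac{H_j}{H_M}\quad(0\le j\le M),\qquad\psi_j=0\quad(j>M),\qquad H_0=0,
\end{equation}
for which $\frac{2\pi}3\le80\eta M^2+280/H_M$. The harmonic series diverges, so we can fix $M$ with $280/H_M<1$ and then $\eta$ with $80\eta M^2<1$, a contradiction. Only the first $M$ levels were used: the charge cannot be passed to distant triangles. The slow divergence of $H_M$ is also the reason why $\eta_0$ is so small.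

Three things change in the general case. First, defects need not be isolated, and a vertex of degree $7$ with $m=2$ has charge $-2\pi/3$, which cancels that of a nearby vertex of degree $5$. We therefore take $\lambda=1$ on \emph{all} defects, so that the left side of \eqref{eq:test} is the full sum \eqref{eq:total}. Second, the count of vertices at level $j$ must be proved; linear growth is essential, since with $j^{1+\varepsilon}$ in place of $j$ the same computation gives an error that does not tend to zero. Third, the errors are now proportional to the total degree $N$ of the defects, which is not bounded a priori, while the charge is only $8\pi$. The negative term of Lemma~\ref{lem:onetriangle}, dropped above, pays for this: near a defect the triangles cannot all be tetrahedral faces, and the loss of area is also proportional to $N$, with a fixed constant.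

\section{Existence of inscribed triangulations}\label{sec:delaunay}

We prove Proposition~\ref{prop:delaunay} by the Delaunay construction: around each point take the largest ball free of critical points, and use as cells the convex hulls of the critical points on its boundary. The hypothesis on $\mathfrak B_f$ enters because each such ball carries a branch of $f^{-1}$. Throughout, $X$ is compact, $d\ge2$ and $\mathfrak B_f<\pi/2$.

\subsection{Preliminaries}

We use two standard facts. \emph{Local model:} for $x\in X$ and small $\varepsilon>0$, the component $U_\varepsilon(x)$ containing $x$ of the preimage of the $\varepsilon$-disk about $f(x)$ has a coordinate $\zeta$ onto a round disk, with $\zeta(x)=0$, in which $f$ is $z=\zeta^{m(x)}$; here $z$ is a stereographic coordinate centered at $f(x)$. \emph{Unique lifting:} two continuous maps from a connected space to $X\setminus C$ that have the same composition with $f$ and agree at one point agree everywhere, since $f$ is locally injective on $X\setminus C$.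

The map $f$ is $1$-Lipschitz from $\rho$ to the spherical distance. Points of $U_\varepsilon(x)$ are joined to $x$ by radial paths of length less than $\varepsilon$, so $\rho$ is finite and continuous. It is positive off the diagonal: if $f(x)\ne f(y)$ then $\rho(x,y)\ge\operatorname{dist}(f(x),f(y))$, and if $f(x)=f(y)$, $x\ne y$, then $y\notin U_\varepsilon(x)$, and the image of a path that leaves $U_\varepsilon(x)$ leaves the $\varepsilon$-disk, so $\rho(x,y)\ge\varepsilon$. A continuous metric on a compact space induces the topology and is complete.

A disk $D$ of center $n$ and radius $r<\pi/2$ is encoded by the vector $\xi=n/\cos r\in\mathbf R^3$: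
$$D=\{w\in S^2:\langle w,\xi\rangle>1\},\qquad\bar D=\{w\in S^2:\langle w,\xi\rangle\ge1\}.$$
This makes all comparisons between disks linear. If $v_1,\dots,v_k\in\bar D$ are distinct and $w=\sum t_iv_i$ is a unit vector with $t_i\ge0$, then
\begin{equation}\label{eq:convex}
\langle w,\xi\rangle\ge\sum t_i>|w|=1,\ \text{ so }w\in D,\quad\text{when at least two }t_i\text{ are positive.}
\end{equation}
In particular, the minor arc between two distinct points of $\bar D$ (they are not antipodal) lies in $D$ except possibly for its endpoints. If $W\subset\partial D$ is finite, then $\operatorname{conv}W$ is the radial projection of the Euclidean convex hull of $W$ in the plane $\langle\cdot,\xi\rangle=1$. As $W$ lies on a circle in this plane, $\operatorname{conv}W$ is a point, an arc, or a convex polygon with vertex set $W$, according as $\#W=1$, $2$ or at least $3$, and $\operatorname{conv}W\setminus W\subset D$ by \eqref{eq:convex}.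

\subsection{Empty balls}

\begin{lemma}\label{lem:balls}
The set $C$ is nonempty. Let $x\in X\setminus C$, $r_x=\rho(x,C)$, and let $D_x$ be the disk of center $f(x)$ and radius $r_x$. Then $0<r_x\le\mathfrak B_f$, and there is an isometric embedding $\varphi_x:\bar D_x\to(X,\rho)$ with $f\circ\varphi_x=\mathrm{id}$ and $\varphi_x(f(x))=x$ such that
$$B_x:=\varphi_x(D_x)=\{y:\rho(x,y)<r_x\},\qquad\bar B_x:=\varphi_x(\bar D_x)=\{y:\rho(x,y)\le r_x\}.$$
In particular $B_x$ is open and $B_x\cap C=\emptyset$.
\end{lemma}

\begin{proof}
Let $r=\min(\rho(x,C),\pi)>0$, with $\rho(x,\emptyset)=\infty$. We lift the geodesic rays of length less than $r$ that start at $f(x)$. Let a unit-speed ray be lifted from $x$ on $[0,t^*)$ with $t^*<r$. The lift is $1$-Lipschitz, so by completeness it has a limit at $t^*$, at distance at most $t^*<\rho(x,C)$ from $x$. The limit is not critical, so the lift extends beyond $t^*$. Hence for every tangent vector $v$ at $f(x)$ with $|v|<r$ the segment $t\mapsto\exp(tv)$, $0\le t\le1$, has a unique lift from $x$ in $X\setminus C$; let $L(v)$ be its endpoint.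

The map $L$ is continuous at each $v_0$. Let $\gamma_0$ be the lift for $v_0$. Choose $0=t_0<\dots<t_k=1$ and open sets $U_i\supset\gamma_0([t_{i-1},t_i])$ in $X\setminus C$ that $f$ maps homeomorphically onto open sets. For $v$ near $v_0$ we have $\exp(tv)\in f(U_i)$ for $t\in[t_{i-1},t_i]$ and $\exp(t_iv)\in f(U_i\cap U_{i+1})$, where the inverses of $f|_{U_i}$ and $f|_{U_{i+1}}$ agree. So the pieces $(f|_{U_i})^{-1}(\exp(tv))$ fit together to the lift for $v$, and $L(v)=(f|_{U_k})^{-1}(\exp v)$.

Since $\exp$ maps $\{|v|<r\}$ homeomorphically onto the disk of radius $r$ about $f(x)$, the map $\varphi_x=L\circ\exp^{-1}$ is a continuous right inverse of $f$ with values in $X\setminus C$. Locally it is the inverse of a biholomorphic map, so it is a branch of $f^{-1}$. Therefore $r\le\mathfrak B_f<\pi/2$, which forces $C\ne\emptyset$ and $r=r_x$.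

The minor arc between $w,w'\in D_x$ lies in $D_x$, and its image under $\varphi_x$ has length $\operatorname{dist}(w,w')$. Together with the Lipschitz property of $f$ this shows that $\varphi_x$ is isometric. By completeness it extends to an isometric embedding of $\bar D_x$, and $f\circ\varphi_x=\mathrm{id}$ persists. This gives the inclusions $\subset$ in both identities.

Let $\rho(x,y)<r_x$ and let $\gamma$ be a path from $x$ to $y$ of length less than $r_x$. It stays within distance less than $r_x$ of $x$, so it avoids $C$ and $f\circ\gamma$ lies in $D_x$. By unique lifting $\gamma=\varphi_x\circ f\circ\gamma$, so $y\in B_x$. Now let $\rho(x,y)=r_x$. For large $k$ take a path from $x$ to $y$ of length less than $r_x+\frac1k$, and on it a point $y_k$ with $\rho(x,y_k)=r_x-\frac1k$. The part before $y_k$ has length at least $r_x-\frac1k$, so $\rho(y_k,y)<\frac2k$. Thus $y$ is a limit of points of $B_x$ and lies in the compact set $\bar B_x$.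
\end{proof}

For $x\in X\setminus C$ put
$$\xi_x=\frac{f(x)}{\cos r_x},\qquad C_x=C\cap\bar B_x,\qquad W_x=f(C_x),\qquad K_x=\varphi_x(\operatorname{conv}W_x).$$
The set $C_x$ is nonempty because $C$ is finite, $W_x\subset\partial D_x$ because $B_x\cap C=\emptyset$, and $\varphi_x(W_x)=C_x$. We call $K_x$ a \emph{cell} and the points of $C_x$ its vertices. By \eqref{eq:convex}, $K_x\setminus C_x\subset B_x$.

\subsection{How two cells meet}

Disks $D_x$ may overlap on the sphere while the balls lie on different sheets. When the balls themselves overlap, the two charts are compatible. We write indices $1,2$ for $x_1,x_2$.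

\begin{lemma}\label{lem:overlap}
If $B_1\cap B_2\ne\emptyset$, then $\varphi_1=\varphi_2$ on $\bar D_1\cap\bar D_2$. If moreover $\xi_1=\xi_2$, then $x_1=x_2$.
\end{lemma}

\begin{proof}
If $y\in B_1\cap B_2$, then $w_0=f(y)\in D_1\cap D_2$ and $\varphi_1(w_0)=y=\varphi_2(w_0)$. Let $w\in\bar D_1\cap\bar D_2$, $w\ne w_0$. The minor arc from $w_0$ to $w$ lies in $D_1\cap D_2$ except possibly for $w$. By unique lifting $\varphi_1=\varphi_2$ on the arc without $w$, and by continuity also at $w$. If $\xi_1=\xi_2$, the centers coincide and $x_1=\varphi_1(f(x_1))=\varphi_2(f(x_2))=x_2$.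
\end{proof}

\begin{lemma}\label{lem:cells}
Let $x_1\ne x_2$. Then $K_1\cap K_2$ is either a (possibly empty) set of common vertices, or an arc joining two common vertices. In the second case the arc is a full side of each $K_i$ that has at least three vertices.
\end{lemma}

\begin{proof}
Suppose $B_1\cap B_2=\emptyset$. A point of $K_1\cap K_2$ that is not in $C_1$ lies in the open set $B_1$ and in $\bar B_2$, which is the closure of $B_2$; this is impossible. By symmetry, $K_1\cap K_2\subset C_1\cap C_2$.

Suppose $B_1\cap B_2\ne\emptyset$. Then $\xi_1\ne\xi_2$, and the linear form $\ell(w)=\langle w,\xi_1-\xi_2\rangle$ separates the two hulls. Indeed, if $v\in W_1$, then $v\notin D_2$, since otherwise the critical point $\varphi_1(v)=\varphi_2(v)$ would lie in $B_2$. So $\langle v,\xi_1\rangle=1\ge\langle v,\xi_2\rangle$, that is, $\ell\ge0$ on $W_1$. Exchanging the indices gives $\ell\le0$ on $W_2$. Let $W=W_1\cap\{\ell=0\}$. A point $v\in W$ has $\langle v,\xi_2\rangle=1$, so $\varphi_1(v)=\varphi_2(v)\in C\cap\bar B_2$ and $v\in W_2$; by symmetry $W=W_2\cap\{\ell=0\}$. The planes $\{\ell=0\}$ and $\{\langle\cdot,\xi_1\rangle=1\}$ are distinct,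 since only the first contains $0$, so $W$ lies on a line and $\#W\le2$.

If $y\in K_1\cap K_2$, then $w=f(y)$ lies in both hulls, so $\ell(w)=0$. Writing $w=\sum t_vv$ over $v\in W_1$, we get $t_v=0$ whenever $\ell(v)>0$, so $w\in\operatorname{conv}W$. Conversely $\operatorname{conv}W$ lies in both hulls, and $\varphi_1=\varphi_2$ on it. Hence $K_1\cap K_2=\varphi_1(\operatorname{conv}W)$ is empty, a common vertex, or an arc. If $\#W=2$ and $\#W_i\ge3$, the other points of $W_i$ lie strictly on one side of $\{\ell=0\}$, so $\operatorname{conv}W$ is a side of $\operatorname{conv}W_i$.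
\end{proof}

\subsection{The cells cover $X$}

Given $p$, we have to find a cell that contains it. Among the empty balls containing $p$ we choose one that maximizes $\langle f(p),\xi\rangle$. This is a linear functional of $\xi$, and emptiness is expressed by the linear constraints $\langle v,\xi\rangle\le1$; as in linear programming, at the optimum $f(p)$ lies in the cone spanned by the active constraints.

\begin{lemma}\label{lem:cover}
Every $p\in X\setminus C$ lies in some cell $K_x$ with $\#W_x\ge2$.
\end{lemma}

\begin{proof}
The set $\Omega=\{x\in X:\rho(x,p)\le\rho(x,C)\}$ is compact, contains $p$, and is disjoint from $C$. For $x\in\Omega$ we have $p\in\bar B_x$, so $p=\varphi_x(f(p))$ and $\Phi(x)=\langle f(p),\xi_x\rangle\ge1$. The function $\Phi$ is continuous on $\Omega$; let $x$ be a point where it is maximal. We claim that $f(p)\in\operatorname{conv}W_x$. Then $p\in K_x$, and $\#W_x\ge2$ because $p\notin C$.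

Suppose not. Then $f(p)$ is outside the closed convex cone spanned by $W_x$, so there is $u\in\mathbf R^3$ with $\langle u,f(p)\rangle>0\ge\langle u,v\rangle$ for all $v\in W_x$. Since $\langle f(x),v\rangle=\cos r_x>0$, subtracting a small multiple of $f(x)$ from $u$ makes $\langle u,v\rangle<0$ on $W_x$. For small $s>0$ put
$$\xi'=\xi_x+su,\qquad n'=\xi'/|\xi'|\in D_x,\qquad x'=\varphi_x(n')\in B_x,\qquad r'=\arccos(1/|\xi'|),$$
which makes sense because $|\xi_x|>1$. As $s\to0$ we have $n'\to f(x)$, $x'\to x$ and $r'\to r_x$.

For small $s$ we have $r_{x'}\ge r'$. Otherwise, $C$ being finite, there are $s_k\to0$ and a fixed $c\in C$ with $\rho(x_k',c)<r_k'$. In the limit $\rho(x,c)\le r_x$, so $v=f(c)\in W_x$. From $\operatorname{dist}(n_k',v)\le\rho(x_k',c)<r_k'$ we get $\langle v,\xi_k'\rangle>1$, whereas $\langle v,\xi_k'\rangle=1+s_k\langle u,v\rangle<1$.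

For small $s$ also $\langle f(p),n'\rangle>0$, since it tends to $\langle f(p),f(x)\rangle\ge\cos r_x>0$. Hence
$$\langle f(p),\xi_{x'}\rangle=\frac{\langle f(p),n'\rangle}{\cos r_{x'}}\ge\frac{\langle f(p),n'\rangle}{\cos r'}=\langle f(p),\xi'\rangle=\Phi(x)+s\langle u,f(p)\rangle>\Phi(x)\ge1 .$$
So $f(p)\in D_{x'}\cap\bar D_x$. Since $x'\in B_x\cap B_{x'}$, Lemma~\ref{lem:overlap} gives $p=\varphi_x(f(p))=\varphi_{x'}(f(p))\in B_{x'}$. Thus $x'\in\Omega$ and $\Phi(x')>\Phi(x)$, contrary to the choice of $x$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:delaunay}}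

Call $K_x$ a \emph{polygon} if $\#W_x\ge3$. In that case the subset $W_x$ of the finite set $f(C)$ determines the circle $\partial D_x$, hence the disk of radius less than $\pi/2$ that it bounds, hence $f(x)$. Fibers of $f$ are finite, so there are finitely many polygons.

\emph{The polygons cover $X$.} The complement $U$ of their union is open. By Lemma~\ref{lem:cover}, every point of $U$ lies in $C$ or in a cell with two vertices, so $f(U)$ is contained in the union of $f(C)$ and finitely many arcs joining points of $f(C)$. As $f$ is an open map, $U=\emptyset$.

\emph{Sides are glued in pairs.} By Lemma~\ref{lem:cells}, two polygons meet only in vertices and sides, so the interior $\varphi_x(\operatorname{int}\operatorname{conv}W_x)$ of a polygon misses all other polygons. Let $y$ be a point of a side of a polygon other than its endpoints. Then $y\notin C$, and $y$ is not an interior point of any polygon, so it is a non-endpoint of a side of every polygon that contains it. Take $U=U_\varepsilon(y)$ so small that it misses the polygons not containing $y$ and lies in $B_x$ for each polygon $K_x\ni y$, and so that $f(U)\cap\operatorname{conv}W_x$ is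 a half-disk. Then $K_x\cap U$ is the preimage of this half-disk under the homeomorphism $f|_U$. The half-disks have disjoint interiors and cover the disk $f(U)$, so there are exactly two. The two polygons share the point $y\notin C$, so by Lemma~\ref{lem:cells} they meet in a full common side. Each side of a polygon is therefore a side of exactly one other polygon.

\emph{Triangles.} All vertices of polygons are in $C$. Each $c\in C$ lies in some polygon $K_x$, and $K_x\setminus C_x$ misses $C$, so $c$ is a vertex. Cut each polygon into triangles by the diagonals from one vertex. This gives a finite CW decomposition with (T1) and (T3). Each triangle is the image under the isometric embedding $\varphi_x$ of the hull of three points of $\partial D_x$, and $r_x\le\mathfrak B_f$; this is (T2).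

\emph{Corners.} Let $c\in C$, $m=m(c)$, let $\Delta$ be the $\varepsilon$-disk about $f(c)$, and $U=U_\varepsilon(c)$. For small $\varepsilon$, $U$ misses the triangles that do not contain $c$, and for each $T\ni c$ the set $f(T)\cap\Delta$ is a sector with apex $f(c)$ whose opening is the angle $\alpha$ of $T$ at $c$. Its preimage in $T$ is $T\cap f^{-1}(\Delta)$; it is connected and contains $c$, so it equals $T\cap U$. In the coordinate $\zeta$ it is a sector of opening $\alpha/m$. These sectors have disjoint interiors and fill the disk $U$. So they are cyclically arranged, consecutive ones share a radius, which is part of an edge, and $\sum\alpha/m=2\pi$. This is (T4). \hfill$\square$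

\begin{remark}
The hypothesis $\mathfrak B_f<\pi/2$ gives the convexity \eqref{eq:convex}, and it cannot be dropped: $z^d$ has $\mathfrak B_f=\pi/2$ and only two critical points, so no triangle has three distinct vertices.
\end{remark}

\section{Linear growth away from the defects}\label{sec:growth}

Fix an inscribed triangulation with defect set $Z\ne\emptyset$, and let $N=\sum_{z\in Z}\deg z$. The \emph{level} $\operatorname{lev}(v)$ is the least number of edges in a path from $Z$ to $v$; it is finite because the $1$-skeleton is connected, and it differs by at most $1$ at the two ends of an edge. Let $n_j$ be the number of vertices of level $j$.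

\begin{lemma}\label{lem:growth}
$n_j\le Nj$ for all $j\ge1$.
\end{lemma}

In the cone of Section~\ref{sub:cone} equality holds with $N=5$: the vertex $j_1+j_2e^{i\pi/3}$ with $j_1\geq1$ is reached from the apex by $j_1$ steps in one direction, one left turn, and $j_2$ steps in the next direction. We show that every vertex is reached by a path of this form. The difficulty is that the region away from $Z$ need not be simply connected and the triangulation need not be a simplicial complex, so there are no global lattice coordinates. We keep track of directions along a single path instead.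

Orient $X$ as a Riemann surface. Near a point of an edge other than its endpoints $f$ is a homeomorphism, and the two triangles at the edge have disjoint interiors, so their images lie on opposite sides of the image of the edge. An oriented edge thus has one triangle on its left and one on its right. In the counterclockwise order around the initial vertex, the corner of the left triangle follows the edge; around the terminal vertex, it precedes the edge. A triangle with vertices $(w,w',w'')$ in counterclockwise order is on the left of its sides $w\to w'$, $w'\to w''$, $w''\to w$.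

\begin{proof}
Fix $v$ of level $j$. A \emph{shortest path} is a sequence of edges $a_1,\dots,a_j$ through vertices $w_0\in Z,w_1,\dots,w_j=v$. We have $\operatorname{lev}(w_i)\le i$ and $j\le\operatorname{lev}(w_i)+j-i$, so $\operatorname{lev}(w_i)=i$, and $w_1,\dots,w_{j-1}$ have degree $6$.

\emph{Turns and directions.} Let $1\le i\le j-1$. The edges $a_i$ and $a_{i+1}$ are different, since $w_{i-1}\ne w_{i+1}$. Let $k_i\in\{1,\dots,5\}$ be the number of corners at $w_i$ on the left of the path, that is, met when turning counterclockwise from $a_{i+1}$ to $a_i$, and let $\tau_i=3-k_i$. If $k_i\in\{1,5\}$, then $a_i$ and $a_{i+1}$ are sides of one triangle, whose third side joins vertices of levels $i-1$ and $i+1$, which is impossible. So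
\begin{equation}\label{eq:turn}
\tau_i\in\{-1,0,1\}\quad\text{for every shortest path.}
\end{equation}
Let $\sigma_1,\dots,\sigma_j$ be integers with $\sigma_{i+1}-\sigma_i=\tau_i$; these \emph{directions} are defined up to a common constant.

\emph{Flips.} We claim: if $|\sigma_{i+1}-\sigma_i|=1$, there is a shortest path whose directions are obtained by interchanging $\sigma_i$ and $\sigma_{i+1}$. Let $\tau_i=1$ (Figure~\ref{fig:flip}). The two left corners at $w_i$ belong to the triangle $T_1$ on the left of $a_i$ and the triangle $T_2$ on the left of $a_{i+1}$, and they share an edge $a^*$ from $w_i$ to a vertex $t$. In counterclockwise order $T_1=(w_{i-1},w_i,t)$ and $T_2=(w_i,w_{i+1},t)$. Let $a_i'$ be the side $w_{i-1}\to t$ of $T_1$ and $a_{i+1}'$ the side $t\to w_{i+1}$ of $T_2$, and replace $a_i,a_{i+1}$ by $a_i',a_{i+1}'$. The new path has $j$ edges and joins $w_0$ to $v$, so it is a shortest path and $\deg t=6$. The triangle $T_1$ is on the right of $a_i'$, the triangle $T_2$ is on the right of $a_{i+1}'$, and their corners at $t$ are adjacent across $a^*$. So there are $2$ corners on the right at $t$ and $6-2=4$ on the left, and $\tau_i'=-1$;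 this is where degree $6$ is used. If $i\ge2$, the corner of $T_1$ at $w_{i-1}$, between $a_i$ and $a_i'$, is the first of the $k_{i-1}\ge2$ left corners, and it passes to the right side; so $\tau_{i-1}'=\tau_{i-1}+1$. If $i+1\le j-1$, the corner of $T_2$ at $w_{i+1}$, between $a_{i+1}'$ and $a_{i+1}$, is the last of the $k_{i+1}\ge2$ left corners, and it passes to the right side; so $\tau_{i+1}'=\tau_{i+1}+1$. These are exactly the differences of the sequence with $\sigma_i'=\sigma_i+1$, $\sigma_{i+1}'=\sigma_i$ and the other terms unchanged. The case $\tau_i=-1$ is the same argument with the orientation of $X$ reversed, which changes the signs of all $\tau$ and $\sigma$.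

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.8]
\fill[gray!20] (0,0)--(1,0)--(1.5,0.866)--(0.5,0.866)--cycle;
\draw[thick,->] (-1,0)--(0,0);
\draw[thick,->] (0,0)--node[below]{$a_i$}(1,0);
\draw[thick,->] (1,0)--node[right]{$a_{i+1}$}(1.5,0.866);
\draw[thick,->] (1.5,0.866)--(2,1.732);
\draw[thick,dashed,->] (0,0)--node[left]{$a_i'$}(0.5,0.866);
\draw[thick,dashed,->] (0.5,0.866)--node[above]{$a_{i+1}'$}(1.5,0.866);
\draw (1,0)--(0.5,0.866);
\node[below] at (0,0) {$w_{i-1}$};
\node[below right] at (1,0) {$w_i$};
\node[right] at (1.5,0.866) {$w_{i+1}$};
\node[above left] at (0.5,0.866) {$t$};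
\node at (0.5,0.3) {$T_1$};
\node at (1,0.58) {$T_2$};
\end{tikzpicture}
\caption{A flip, drawn in the triangular lattice. A shortest path (solid) turns left at $w_i$, with only the two triangles $T_1,T_2$ on its left there. Replacing $a_i,a_{i+1}$ by the dashed edges gives a path of the same length in which the directions of these two steps are interchanged.}\label{fig:flip}
\end{figure}

\emph{The directions take at most two consecutive values.} Otherwise, as steps have size at most $1$, two directions differ by exactly $2$. Take $i<i'$ with $\sigma_i=q$, $\sigma_{i'}=q+2\epsilon$, $\epsilon=\pm1$, and $i'-i$ minimal; by \eqref{eq:turn}, $i'-i\ge2$. By minimality no direction strictly between them equals $q$ or $q+2\epsilon$. The value $\sigma_{i+1}=q-\epsilon$ is excluded, since the sequence would have to pass through $q$ on the way to $q+2\epsilon$. So $\sigma_{i+1}=q+\epsilon$, and the sequence can leave this value only at $i'$. Flipping the value $q$ successively past all the values $q+\epsilon$ produces a shortest path in which $q$ and $q+2\epsilon$ are neighbors, contrary to \eqref{eq:turn}.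

\emph{Normal form.} Let $q$ be the least direction, so that all directions lie in $\{q,q+1\}$. Flipping neighboring pairs $(q+1,q)$ as long as there are any, we reach a shortest path whose first $s$ directions are $q$, with $1\le s\le j$, and whose remaining ones are $q+1$. All its turns are $0$, except $\tau_s=1$ if $s<j$. At an intermediate vertex, $a_i$ and $\tau_i$ determine $a_{i+1}$. So the path, and with it $v$, is determined by the first edge together with its initial point in $Z$ ($N$ choices) and by $s$ ($j$ choices).
\end{proof}

\section{The main inequality}\label{sec:main}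

\begin{proposition}\label{prop:main}
Let $\mathfrak B_f\le b_0+\eta$ with $0\le\eta\le\frac1{10}$, and fix an inscribed triangulation with $Z\ne\emptyset$. For every integer $M\ge1$,
\begin{equation}\label{eq:main}
8\pi(1-g)+\sum_{v\in Z}\Big[2\pi(m(v)-2)+\frac{e(v)^2}{252\deg v}\Big]\le N\Big(16\eta M^2+\frac{168}{H_M}\Big).
\end{equation}
\end{proposition}

\begin{proof}
Let $\lambda(v)=\psi_{\operatorname{lev}(v)}^2$ with $\psi_j$ from \eqref{eq:cutoff}. Then $\lambda=1$ on $Z$, while $e=0$ and $m=2$ off $Z$, so by \eqref{eq:total} and \eqref{eq:test}
$$8\pi(1-g)+\sum_{v\in Z}2\pi(m(v)-2)=\sum_ve(v)=\sum_v\lambda(v)e(v)=\sum_T\sum_{v\in T}\lambda(v)x_{T,v}.$$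
The levels of the vertices of a triangle are all equal or take two values $j-1,j$. So Lemma~\ref{lem:onetriangle} applies to each $T$, with $s=s'$ in the first case and $s=\psi_{j-1}$, $s'=\psi_j$ in the second. We sum its three terms; $\hat\lambda_T$ is the mean of $\lambda$ over the vertices of $T$.

\emph{The cutoff error.} It vanishes unless the levels are $j-1,j$ with $1\le j\le M$, when it equals $28/(j^2H_M^2)$. Such a triangle has a corner at a vertex of level $j$, which has degree $6$, so by Lemma~\ref{lem:growth} there are at most $6Nj$ of them. The total is at most
$$\sum_{j=1}^M6Nj\cdot\frac{28}{j^2H_M^2}=\frac{168N}{H_M}.$$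

\emph{The slack.} Since $\lambda\le1$ and $\lambda=0$ on levels $j\ge M$,
$$\sum_T\hat\lambda_T=\frac13\sum_v\lambda(v)\deg v\le\frac13\Big(N+6\sum_{j=1}^{M-1}Nj\Big)=N\Big(\frac13+M^2-M\Big)\le NM^2 .$$

\emph{The loss of area at the defects.} If $T$ has a vertex in $Z$, then $\hat\lambda_T\ge\frac13$, and $T$ has at most three such vertices. By \eqref{eq:xy}, $x_{T,v}$ is a sum of two coordinates of $y_T$, so $x_{T,v}^2\le2|y_T|^2$. By Cauchy--Schwarz, $e(v)^2\le\deg v\sum_{T\ni v}x_{T,v}^2$. Hence
$$\frac1{14}\sum_T\hat\lambda_T|y_T|^2\ge\frac1{14\cdot9}\sum_{v\in Z}\sum_{T\ni v}|y_T|^2\ge\frac1{252}\sum_{v\in Z}\sum_{T\ni v}x_{T,v}^2\ge\frac1{252}\sum_{v\in Z}\frac{e(v)^2}{\deg v}.$$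
Adding the three estimates gives \eqref{eq:main}.
\end{proof}

Each defect must contribute to the left side in proportion to its degree. The charge $e(v)$ alone does not do this, since it vanishes when $\deg v=3m(v)$; in that range the term $2\pi(m(v)-2)$ takes over.

\begin{lemma}\label{lem:bracket}
For every defect $v$, the bracket in \eqref{eq:main} is at least $\deg v/3000$.
\end{lemma}

\begin{proof}
Let $k=\deg v$, $m=m(v)$, $e=e(v)$; both terms of the bracket are nonnegative.

If $m=2$, then $k=5$ or $k\ge7$, so $|k-6|\ge k/7$, and
$$\frac{e^2}{252k}=\frac{4\pi^2}9\cdot\frac{(k-6)^2}{252k}\ge\frac{4\pi^2k}{9\cdot252\cdot49}=\frac{\pi^2k}{27783}>\frac k{3000},$$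
because $\pi^2>9.261$.

If $m\ge3$ and $k\le4m$, then $m-2\ge m/3$, so $2\pi(m-2)\ge2\pi m/3\ge\pi k/6$.

If $m\ge3$ and $k>4m$, then $|e|=2\pi(\frac k3-m)>2\pi(\frac k3-\frac k4)=\pi k/6$, so $e^2/(252k)>\pi^2k/9072>k/3000$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:genus}]
If $Z=\emptyset$, then $N=0$, and $g=1$ by \eqref{eq:euler}, so both inequalities hold. Let $Z\ne\emptyset$. Vertices outside $Z$ have degree $6$, so \eqref{eq:euler} gives $12(g-1)=\sum_{v\in Z}(\deg v-6)\le N$. By Proposition~\ref{prop:main} and Lemma~\ref{lem:bracket},
$$8\pi(1-g)+\frac N{3000}\le N\Big(16\eta_0M^2+\frac{168}{H_M}\Big).$$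
Take $M=\lceil e^{2016000}\rceil$. Since $1/i\ge\ln(1+1/i)$, we have $H_M\ge\ln M\ge2016000=168\cdot12000$, so $168/H_M\le\frac1{12000}$. Also $M\le e^{2016001}$, and $\ln10>2.302$ gives $M^2\le e^{4032002}<10^{1752000}$, so $16\eta_0M^2<16\cdot10^{-248000}<\frac1{12000}$. The right side is therefore at most $N/6000$, and $8\pi(1-g)+N/6000\le0$, which is the upper bound $N\le48000\pi(g-1)$. For $g=0$ this bound is negative, which is impossible, and for $g=1$ it forces $N=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rational}]
If $f$ has degree $1$, then $\mathfrak B_f=\pi$. Let $d\ge2$ and suppose $\mathfrak B_f\le b_0+\eta_0$. Then $\mathfrak B_f<\pi/2$, so an inscribed triangulation exists by Proposition~\ref{prop:delaunay}, and Theorem~\ref{thm:genus} applies with $g=0$, which it excludes. Taking the infimum over $f$ gives $\mathfrak B_{\mathcal R}\ge b_0+\eta_0$.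
\end{proof}

\section{The extremal functions on tori}\label{sec:torus}

\begin{proof}[Proof of Theorem~\ref{thm:torus}]
The inequality $\mathfrak B_f\ge b_0$ follows from Proposition~\ref{prop:toruslower}, and functions of the form $A\circ f_0\circ\varsigma$ give equality by Proposition~\ref{prop:tetra}. Let $\mathfrak B_f=b_0$ and fix an inscribed triangulation. We first find the tetrahedron and then factor $f$ through $X_0$.

\emph{The tetrahedron.} By Proposition~\ref{prop:toruslower}, all $m(c)=2$, and the image of a triangle $T$ has vertices $A_1,A_2,A_3$ equally spaced on a circle of radius $b_0$ about a point $O$. Then $\langle A_i,A_j\rangle=\cos^2b_0+\sin^2b_0\cos\frac{2\pi}3=\frac19-\frac49=-\frac13$ for $i\neq j$, and $\langle A_i,-O\rangle=-\frac13$. So $P_T=\{A_1,A_2,A_3,-O\}$ is the vertex set of a regular tetrahedron, and $f(T)\cap P_T=\{A_1,A_2,A_3\}$, because $f(T)$ lies within $b_0<\pi/2$ of $O$. Two vertices $A_1,A_2$ determine $P_T$: the equations $\langle w,A_1\rangle=\langle w,A_2\rangle=-\frac13$ define a line, which contains at most two unit vectors, and these are the other two vertices. Hence $P_T=P_{T'}$ when $T$ and $T'$ share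 an edge. By (T4) all triangles at one vertex have the same tetrahedron, the two ends of an edge belong to a common triangle, and the $1$-skeleton is connected; so $P_T$ does not depend on $T$. Two such tetrahedra have the same Gram matrix, so they differ by an orthogonal map, and by a rotation $A$ after composing, if necessary, with a reflection symmetry of the tetrahedron. Replacing $f$ by $A^{-1}\circ f$, we may assume $P_T=P$. Vertices map into $P$, and a point over $P$ is a vertex of any triangle containing it. So $f^{-1}(P)=C$: the local degree of $f$ is $2$ at every point over $P$ and $1$ elsewhere.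

\emph{The factorization.} We need a meromorphic square root of $\prod_j(f-p_j)$ on $X$. All its zeros and poles have even order, but on a surface that is not simply connected this does not by itself produce a single-valued root; here we use that $X$ is a torus. The quadratic differential $Q=dz^2/\prod_j(z-p_j)$ has simple poles at $P$ and no other zeros or poles: at $\infty$, with $z=1/u$, it is $du^2/\prod_j(1-p_ju)$. At a point over $p_1$ choose a coordinate $t$ with $f-p_1=t^2$; then $f^*Q=4\,dt^2/\prod_{j\ne1}(f-p_j)$, and the same holds over $p_2,p_3,p_4$. At other points $f$ is locally biholomorphic. So $f^*Q$ is holomorphic and nowhere zero. Write $X$ as the quotient of the $\zeta$-plane by a lattice. Then $f^*Q=a\,d\zeta^2$ with $a$ a holomorphic function on $X$, hence a nonzero constant, and $\omega=\sqrt a\,d\zeta$ is a nowhere zero holomorphic $1$-form with $\omega^2=f^*Q$. The meromorphic function $y=df/\omega$ satisfies $y^2=df^2/f^*Q=\prod_j(f-p_j)$.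

Away from the poles of $f$, the pair $(f,y)$ is a holomorphic map into the affine curve. Near a pole of $f$, the functions $u=1/f$ and $v=y/f^2$ satisfy $v^2=\prod_j(1-p_ju)$, so $v$ is bounded and $(u,v)$ is a holomorphic map into the second curve. Together they define a holomorphic map $\varsigma:X\to X_0$ with $f=f_0\circ\varsigma$. Local degrees multiply under composition, and both $f$ and $f_0$ have local degree $2$ over $P$ and $1$ elsewhere. So $\varsigma$ has local degree $1$ everywhere, and a local homeomorphism between compact connected surfaces is a covering.
\end{proof}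

\begin{thebibliography}{1}
\bibitem{schlicht} \emph{Schlicht regions for entire and meromorphic functions}, \texttt{https://www.math.purdue.edu/\%7Eeremenko/dvi/B1.pdf}
\end{thebibliography}
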